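# Distance-preserving minors: $k^4$ vertices are needed, even for planar graphs

## A first guess: fewer than $k^4$ vertices should suffice

Take a large graph with positive edge lengths in which $k$ vertices are marked as terminals. We want a small minor of it with exactly the same distances between terminals. It is known that $k^4$ vertices always suffice. The answer one would first guess is that this is wasteful: there are only $k$ terminals, all shortest paths start and end at them, and some bound $o(k^4)$ should hold, at least for planar graphs. We make the question precise, see where $k^4$ comes from, and test the guess on small cases.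

Graphs are finite and undirected, $G=(V,E,\ell)$ has positive edge lengths, and $d_G$ is the shortest-path distance.

**Definition (distance-preserving minor).** Let $T\subset V$ be a set of terminals. A distance-preserving minor of $(G,T)$ is a graph $G'=(V',E',\ell')$ with $T\subseteq V'\subseteq V$ and positive lengths $\ell'$ such that the following hold.

* There are pairwise disjoint branch sets $B_v\subseteq V$, one for each $v\in V'$, such that $v\in B_v$ and $B_v$ induces a connected subgraph of $G$.
* For every edge $uv\in E'$ some edge of $G$ joins $B_u$ to $B_v$.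
* $d_{G'}(t',t'')=d_G(t',t'')$ for all $t',t''\in T$.

So $G'$ arises from $G$ by deletions and contractions, and the lengths are then chosen anew. Each terminal lies in its own branch set, and no branch set contains two terminals.

*Example.* Let $G$ be the star with center $c$ and leaves $t_1,t_2,t_3$ (the terminals), with unit lengths. Three vertices do not suffice: with $V'=T$ the center lies in at most one branch set, say $B_{t_1}$, so the only possible edges are $t_1t_2$ and $t_1t_3$. Then $d_{G'}(t_2,t_3)=d_{G'}(t_2,t_1)+d_{G'}(t_1,t_3)=4$ instead of $2$ (or a distance is infinite). So four vertices are needed.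

Let $f(k)$ be the least number such that every $(G,T)$ with $|T|=k$ has a distance-preserving minor with at most $f(k)$ vertices. Let $f_{\rm pl}(k)$ be the same number for planar $G$. Clearly $k\le f_{\rm pl}(k)\le f(k)$.

**Proposition 1 (upper bound).** $f(k)\le k^4$ for all $k\ge1$.

This is Theorem 5 of the lecture notes "1 Graph Sparsification for Distances I – Spanners", and we may quote it. Here is a short argument, because it shows what an extremal example must look like. Perturb $\ell$ slightly and generically, so that shortest paths become unique and remain shortest for the original $\ell$. Let $H$ be the union of $T$ and the at most $n=\binom k2$ shortest paths between terminals, and delete the rest of $G$. Two of these paths meet in nothing or in one common subpath, since between two common vertices both follow the unique shortest path. Let $v$ be a non-terminal of degree at least $3$ in $H$. Some path $P$ uses two edges at $v$, and a third edge at $v$ lies on another path $P'$. If $v$ were an inner vertex of the subpath $P\cap P'$, both edges of $P'$ at $v$ would lie on $P$, which is false. So $v$ is an end of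 $P\cap P'$. Hence there are at most $2\binom n2=n(n-1)$ such vertices. All other non-terminals of $H$ have degree $2$. Contract every maximal path with such inner vertices to one edge that carries its total length, and keep the shortest of parallel edges. No loop arises, because a shortest path that uses an edge of such a path runs through all of it and visits no vertex twice. The result has at most $k+n(n-1)$ vertices. This is $1$ for $k=1$, and for $k\ge2$ it is at most $\frac{k^4}8+\frac{k^4}4\le k^4$.

So $k^4$ is a count of pairs of shortest paths. To refute the guess one needs about $k^2$ paths of one kind and $k^2$ of another such that the $k^4$ meeting places cannot be merged. The small cases do not look like this.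

* $k=2$: one edge suffices, so $f(2)=2$.
* $k=3$: let $P_{12},P_{13},P_{23}$ be the unique shortest paths. If some $v$ lies on all three, their union consists of three paths from $v$ which meet only in $v$, and four vertices suffice. Otherwise $S_1=P_{12}\cap P_{13}$, $S_2=P_{12}\cap P_{23}$, $S_3=P_{13}\cap P_{23}$ are disjoint paths containing $t_1,t_2,t_3$ respectively. Contract $S_i$ to $t_i$ and the remaining middle pieces to edges. We get a triangle on $T$, and with lengths $d_G(t_i,t_j)$ it preserves distances. With the star above, $f(3)=4$.
* Trees: keep the subtree spanned by $T$ and suppress non-terminals of degree $2$. All leaves are terminals, so at most $k-2$ vertices of degree at least $3$ are added, and $2k-2$ vertices suffice for $k\ge2$.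

Krauthgamer and Zondiner have instances, even planar ones, which need $\Omega(k^2)$ vertices; a grid that needs $k^2/16$ is treated below. All this agrees with the guess. Nevertheless the guess is wrong.

**Theorem 2.** For all $k\ge1$,
$$10^{-22}k^4\le f_{\rm pl}(k)\le f(k)\le k^4 .$$
Moreover $f(k)\ge(k/30)^4$ for all $k$, and $f(k)\ge10^{-4}k^4$ for $k=10(2^m-1)$, $m\ge1$. The planar lower bound holds already for planar graphs with unit edge lengths. It also holds if distances need only satisfy $d_G\le d_{G'}\le(1+\varepsilon)d_G$ on $T$, for any $0\le\varepsilon\le\frac1{15k^2}$.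

In particular no $o(k^4)$ bound holds, for general or for planar graphs. Proposition 1 gives the upper bound, and the planar lower bound alone settles the question. We first prove the general lower bounds, since they are much easier. The planar proof does not use them.

## Shortest paths in a minor: three rules

Let $\varepsilon\ge0$, where $\varepsilon=0$ is the exact case. Let $G'$ be a minor as in the definition, except that on $T$ we only require $d_G\le d_{G'}\le(1+\varepsilon)d_G$. Perturb $\ell'$ generically, and by less than the gaps between the lengths of different paths allow. Then shortest paths in $G'$ are unique, and each is also shortest for the original $\ell'$. For $x\neq y$ in $T$ let $P_{xy}=P_{yx}$ be the resulting path in $G'$; $d_{G'}$ always refers to the original $\ell'$. Paths are identified with their vertex sets where convenient. Let $\Lambda>0$.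

**Lemma 3.**

* **(P1)** The intersection of two such paths is empty or a common subpath.
* **(P2)** If $2\Lambda\le d_G(x,y)$ and $(1+\varepsilon)d_G(x,y)<4\Lambda$ for all distinct $x,y\in T$, then $P_{xy}$ contains no terminal except $x,y$.
* **(P3)** If $d_G(x,y')+d_G(x',y)>(1+\varepsilon)\bigl(d_G(x,y)+d_G(x',y')\bigr)$, then $P_{xy}\cap P_{x'y'}=\emptyset$.

*Proof.* (P1) If two vertices lie on both paths, both paths contain the unique shortest path between them. (P2) A third terminal $z$ on $P_{xy}$ would give $d_{G'}(x,y)=d_{G'}(x,z)+d_{G'}(z,y)\ge4\Lambda$, but $d_{G'}(x,y)\le(1+\varepsilon)d_G(x,y)<4\Lambda$. (P3) If $v$ lies on both paths, then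
$$d_G(x,y')+d_G(x',y)\le d_{G'}(x,y')+d_{G'}(x',y)\le d_{G'}(x,v)+d_{G'}(v,y')+d_{G'}(x',v)+d_{G'}(v,y),$$
and the right-hand side is $d_{G'}(x,y)+d_{G'}(x',y')\le(1+\varepsilon)(d_G(x,y)+d_G(x',y'))$, a contradiction. $\square$

Rule (P3) is the engine: if exchanging partners is expensive in $G$, the two paths are disjoint in every minor.

**Definition (lift).** A lift of $P_{xy}$ is a path $Q$ in $G$ from $x$ to $y$ inside $\bigcup_{v\in P_{xy}}B_v$. It is obtained by choosing edges of $G$ that realize the edges of $P_{xy}$ and joining them by paths inside the branch sets.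

A lift meets every $B_v$ with $v\in P_{xy}$. Disjoint paths in $G'$ have disjoint lifts. If (P2) applies, $Q$ contains no terminal except $x,y$, because every terminal lies in its own branch set.

## Grids with labeled rows: $k^2$, and an attempt at $k^4$

*One label per row.* Take the $n\times n$ grid with unit edges, vertices $(r,s)$ (row $r$, column $s$), and $\Lambda=3n$. Join terminals $a_r$ to $(r,1)$, $b_r$ to $(r,n)$, $c_s$ to $(1,s)$, $d_s$ to $(n,s)$ by edges of length $\Lambda$. Then $k=4n$, all terminal distances lie in $[2\Lambda,2\Lambda+2n]$, and (P2) applies with $\varepsilon=0$. We have $d(a_r,b_s)=2\Lambda+n-1+|r-s|$, so (P3) makes $P_{a_rb_r}$ and $P_{a_sb_s}$ disjoint for $r\ne s$; the same holds for columns. The interior of a lift of a row path joins the left side of the grid to the right side, and that of a column path joins top to bottom. In the plane they must share a grid vertex, which lies in some $B_v$, so $v$ lies on both paths in $G'$. This gives $n^2=k^2/16$ distinct vertices of $G'$.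

*Every pair gets a row.* The waste is visible: $n$ left and $n$ right labels form $n^2$ pairs, but only $n$ pairs are used. So take $n^2$ rows, a bijection $r\mapsto(\alpha(r),\beta(r))$ onto all pairs of labels, and join each label to all rows that carry it; do the same with columns. If all row paths were disjoint, and all column paths too, we would get $n^4$ vertices.

The attempt stops at (P3). Every left label is now linked by a row to every right label, so $d(a,b')+d(a',b)=d(a,b)+d(a',b')$, and (P3) says nothing about any two rows. The row paths really can collapse. For $n=2$ take the $4\times4$ grid, keep only the left and right terminals, and let rows $1,2,3,4$ carry the labels $(a_1,b_1),(a_1,b_2),(a_2,b_1),(a_2,b_2)$. Then $d(a_1,a_2)=d(b_1,b_2)=2\Lambda+1$ and all four distances $d(a_i,b_j)$ are $2\Lambda+3$. Contract columns $1,2$ to one vertex $p$ and columns $3,4$ to one vertex $q$. Give $pq$ length $2$ and the edges $a_1p,a_2p,b_1q,b_2q$ length $\Lambda+\frac12$. All distances are preserved, and all four row paths run through $p$ and $q$.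

## Levels and strips: the lower bound for general graphs

The remedy is to use all pairs of labels only among rows of one *level*. Labels of different levels are never linked, so (P3) separates rows of different levels. Between two rows of the same level we place a row of a smaller level, which acts as a wall. Here $\varepsilon=0$.

**Step 1 (construction).** This step fixes the instance and counts its terminals. Let $m\ge1$, $n=4^m-1$, $\Lambda=3n$. The number $r\in\{1,\dots,n\}$ has level $j\in\{0,\dots,2m-1\}$ if $v_2(r)=2m-1-j$, where $v_2$ is the exponent of $2$ in $r$. There are $2^j$ numbers of level $j$, namely the odd multiples of $2^{2m-1-j}$ below $2^{2m}$. The numbers of level less than $j$ are the multiples of $2^{2m-j}$. They cut $\{1,\dots,n\}$ into *strips*, and each strip contains exactly one number of level $j$. For $m=1$, row $2$ has level $0$ and rows $1,3$ have level $1$.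

Take disjoint sets $A_j,B_j$ with $|A_j|=2^{\lfloor j/2\rfloor}$, $|B_j|=2^{\lceil j/2\rceil}$, and a bijection $r\mapsto(\alpha(r),\beta(r))$ from the level-$j$ numbers to $A_j\times B_j$. The graph $G$ is the $n\times n$ grid with unit edges together with the following terminals, all of whose edges have length $\Lambda$. Each $a\in\bigcup A_j$ is joined to all $(r,1)$ with $\alpha(r)=a$, and each $b\in\bigcup B_j$ to all $(r,n)$ with $\beta(r)=b$. Further disjoint copies of these sets are joined in the same way to the top vertices $(1,s)$ and the bottom vertices $(n,s)$. Since $\sum_{j<2m}2^{\lfloor j/2\rfloor}=2(2^m-1)$ and $\sum_{j<2m}2^{\lceil j/2\rceil}=1+2(2+4+\dots+2^{m-1})+2^m=3(2^m-1)$, the number of terminals is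
$$k=2\bigl(2(2^m-1)+3(2^m-1)\bigr)=10(2^m-1).$$

**Step 2 (distances).** This step prepares (P2) and (P3). A path between two terminals through a third one costs at least $4\Lambda$, while all terminal distances lie in $[2\Lambda,2\Lambda+2n]$ and $2\Lambda+2n<4\Lambda$. So shortest paths between terminals avoid third terminals, and (P2) applies. For a left label $a$ and a right label $b$,
$$d(a,b)=2\Lambda+n-1+\min\{|r-r'|:\alpha(r)=a,\ \beta(r')=b\}.$$
This is $2\Lambda+n-1$ if $(a,b)=(\alpha(r),\beta(r))$ for some $r$ (we call $a,b$ *linked*), and at least $2\Lambda+n$ otherwise. Only labels of equal level are linked.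

Let $G'$ be a distance-preserving minor, $P_r=P_{\alpha(r)\beta(r)}$, and let $Q_r$ be a lift of $P_r$. By (P2) its interior is a grid path from some $(\lambda_r,1)$ to some $(\mu_r,n)$ with $\alpha(\lambda_r)=\alpha(r)$ and $\beta(\mu_r)=\beta(r)$.

**Lemma 4.** $\lambda_r=\mu_r=r$ for all $r$, and for $r\ne r_2$ the paths $P_r,P_{r_2}$ share no non-terminal vertex.

*Proof.* *Different levels.* If $r,r_2$ have different levels, both cross pairs are unlinked, so $d(\alpha(r),\beta(r_2))+d(\alpha(r_2),\beta(r))\ge4\Lambda+2n>4\Lambda+2n-2$. By (P3) $P_r\cap P_{r_2}=\emptyset$, hence $Q_r\cap Q_{r_2}=\emptyset$.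

*Ends of the lifts.* We use induction on the level $j$ of $r$. For every $r'$ of level less than $j$, $Q_{r'}$ joins $(r',1)$ to $(r',n)$ by induction and is disjoint from $Q_r$. Extend the paths horizontally beyond their end vertices. By planarity of the grid, $\lambda_r<r'$ if and only if $\mu_r<r'$, and $\lambda_r,\mu_r\ne r'$. So $\lambda_r$ and $\mu_r$ lie in one strip. Both have level $j$, since their labels lie in $A_j$ and $B_j$. The strip has only one number of level $j$, so $\lambda_r=\mu_r=:r^*$. Now $(\alpha(r^*),\beta(r^*))=(\alpha(r),\beta(r))$ gives $r^*=r$.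

*Same level, $r<r_2$.* Some $r'$ of smaller level satisfies $r<r'<r_2$. Suppose a non-terminal $v$ lies on $P_r$ and $P_{r_2}$. By the first part $v\notin P_{r'}$. The set $B_v$ contains no terminal, so it is a connected set of grid vertices; it is disjoint from $Q_{r'}$ and meets $Q_r$ and $Q_{r_2}$. So the grid part of $Q_r\cup B_v\cup Q_{r_2}$ is connected, avoids $Q_{r'}$ and contains $(r,1)$ and $(r_2,1)$. But $Q_{r'}$, which joins $(r',1)$ to $(r',n)$, separates these two vertices in the grid, a contradiction. $\square$

**Step 3 (counting).** This step turns disjointness into many vertices. By transposition Lemma 4 holds for column paths. As in the simple grid, a row lift and a column lift share a grid vertex. It lies in some $B_v$ with $v$ on both paths of $G'$, and $v$ is not a terminal, because by (P2) each path contains only its own ends, and these are of different kinds. Each non-terminal lies on at most one row path and on at most one column path. Hence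
$$|V'|\ge n^2=(4^m-1)^2\ge(2^m-1)^4=(k/10)^4 .$$

**Step 4 (all $k$).** This step fills the gaps between the special values of $k$. Let $k\ge10$ and let $m$ be largest with $10(2^m-1)\le k$. Then $k<10(2^{m+1}-1)\le30(2^m-1)$. Attach $k-10(2^m-1)$ further terminals by pendant edges of length $\Lambda$ to one grid vertex $u$. For old terminals $x$ we have $\Lambda\le d(u,x)\le\Lambda+2n<3\Lambda$, so all terminal distances lie in $[2\Lambda,4\Lambda)$, and old distances are unchanged. Given a distance-preserving minor of the new instance, delete the new terminals from it. By (P2) they lie on no path $P_{xy}$ with $x,y$ old, so distances between old terminals do not change. The remaining branch sets contain no new terminal, so this is a distance-preserving minor of the old instance. Thus $f(k)\ge(2^m-1)^4\ge(k/30)^4$. For $k<10$ we use $f(k)\ge k\ge(k/30)^4$. The two statements of Theorem 2 about general graphs are proved.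

## Crossing rows in the plane, and pins

The graph just used is far from planar: a label is joined to rows scattered over a whole side of the grid. In a planar drawing, suppose that left terminals $a_i$ and right terminals $b_j$ appear once each, at heights increasing with $i$ and $j$. We want about $w^2$ row paths $P_{a_ib_j}$ with $O(w)$ terminals. If $i<i'$ and $j>j'$, the paths $P_{a_ib_j}$ and $P_{a_{i'}b_{j'}}$ must cross, so row paths cannot be disjoint, and (P3) cannot help for such pairs.

Less is enough. If no vertex lies on two row paths *and* a column path, nor on two column paths and a row path, then choosing a common vertex of each row path with each column path is an injective choice. So crossings of row paths are harmless as long as they stay away from the columns. We draw $G$ so that the columns occupy a middle region, where the rows run in parallel in some order $M$. Each crossing of two rows takes place in a band to the left of all columns or in a band to the right. The minor must be forced to do the same.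

The forcing tool is a *pin*: an inner terminal $o$, in the left band say, which lies above row $z$ and below row $z'$. Suppose that $z'$ starts on the left side below $z$ or at the same terminal. We use (P3) on paths that start at $o$. One path to the right side shows that $o$ is above $P_z$ in $G'$, another shows that $o$ is below $P_{z'}$, and a path to the top side shows that $o$ is to the left of the column path. So $P_z$ and $P_{z'}$ must have changed order before reaching the column. By (P1) their intersection is a single subpath, and this will exclude a further meeting on the column.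

The difficulty is the number of pins. There are about $w^4$ pairs of rows, and we may afford only $O(w)$ pins. A pin divides all rows into those below it and those above it; call the set $U$ of rows below a *cut*. Write $h=i+j$. A direct scheme orders the rows in the middle by $h$, then by decreasing $i$, and separates them by the cuts $\{h<s\}\cup\{h=s,\ i\ge d\}$. That takes about $w^2$ pins, one for each pair $(s,d)$. Then $k$ is at least of order $w^2$, and even $w^4$ distinct vertices would be only $O(k^2)$. The economy comes from letting one pin serve many blocks of rows at once. Instead of naming a block $(\nu,\eta)$ by its two coordinates, a cut fixes only the sum $\nu+\eta=s$. The number of sums is the sum of the two ranges, not their product. To make this consistent, $i$ and $h$ are expanded in two number systems whose scales grow at different rates.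

## Two number systems and the middle order

**Definition (scales).** Let $L\ge1$. Let $\rho_l=2^{l+7}$ for $0\le l\le L-2$, and let $\rho_{L-1}$ be a power of two with $2^{L+6}\le\rho_{L-1}\le2^{2L+13}$. Put $w_0=1$, $w_{l+1}=\rho_lw_l$, $w=w_L$.

All $\rho_l\ge2^{l+7}\ge128$, so $w_{\lambda'}/w_\lambda\ge128^{\lambda'-\lambda}$ for $\lambda\le\lambda'$, and $4^L$ divides $w$.

**Definition (digits).** For integers $0\le i<w$ let $\nu_l(i)=\lfloor i/w_l\rfloor$ ($0\le l\le L$) and $d_l(i)=\nu_l(i)\bmod\rho_l$ ($l<L$). So $\nu_l=\rho_l\nu_{l+1}+d_l$ and $\nu_L=0$. For integers $0\le h<w$ let $\eta_l(h)=\lfloor h/4^l\rfloor$ ($0\le l\le L$) and $\epsilon_l=\eta_l\bmod4$ ($l<L$).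

**Definition (rows).** Let $A=\{i:\ d_l(i)\le\rho_l-33\text{ for all }0\le l<L\}$ and $R=A\times\{0,\dots,w-1\}$. An element $z=(i,h)\in R$ has $j=h-i$. We write $i_z,h_z,j_z,\nu_l(z),\eta_l(z)$, and so on. Write $z\le z'$ if $i\le i'$ and $j\le j'$, that is, $0\le i'-i\le h'-h$; write $z\ll z'$ if $i<i'$ and $j<j'$. Say that $p$ is *NW* of $q$ if $i_p<i_q$ and $j_p>j_q$.

An element is determined by $(i,j)$. Two distinct elements are $\le$-comparable or one is NW of the other. Counting digits,
$$|A|=w\prod_l\Bigl(1-\frac{32}{\rho_l}\Bigr)\ge w\Bigl(1-\sum_l2^{-l-2}\Bigr)\ge\frac w2,\qquad |R|\ge\frac{w^2}2 .$$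

*Example.* Let $L=2$, $\rho_0=128$, $\rho_1=256$, $w=32768$. The number $i=900=7\cdot128+4$ has $d_1=7$, $d_0=4$ and lies in $A$; $1000=7\cdot128+104$ does not, since $104>95$. For $h=900$ we get $\eta_1=225$, $\eta_2=56$, $\epsilon_1=1$, $\epsilon_0=0$.

The forbidden top digits create gaps: if $i$ moves into a new block of size $w_{\lambda'}$, it must jump by more than $32w_{\lambda'-1}$. In the example the largest element of $A$ in block $0$ of size $128$ is $95$, and the next block starts at $128$.

**Lemma 5 (gaps).**

* **(G)** If $i,i'\in A$, $\lambda<\lambda'\le L$ and $\delta'=\nu_{\lambda'}(i')-\nu_{\lambda'}(i)\ge1$, then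
$$\nu_\lambda(i')-\nu_\lambda(i)\ge(\delta'-1)\frac{w_{\lambda'}}{w_\lambda}+32\,\frac{w_{\lambda'-1}}{w_\lambda}+1 .$$
* **(N)** If $\eta_l(z)=\eta_l(z')$, $\nu_{l+1}(z)=\nu_{l+1}(z')$ and $d_l(z)<d_l(z')$, then $i'-i>|h'-h|$.

*Proof.* (G) We have $\nu_\lambda(i')\ge\nu_{\lambda'}(i')w_{\lambda'}/w_\lambda$. Since $d_{\lambda'-1}(i)\le\rho_{\lambda'-1}-33$, also
$$i<\nu_{\lambda'}(i)w_{\lambda'}+(\rho_{\lambda'-1}-32)w_{\lambda'-1}=\nu_{\lambda'}(i)w_{\lambda'}+w_{\lambda'}-32w_{\lambda'-1}.$$
The right-hand side is a multiple of $w_\lambda$, so $\nu_\lambda(i)\le[\nu_{\lambda'}(i)w_{\lambda'}+w_{\lambda'}-32w_{\lambda'-1}]/w_\lambda-1$. Subtract.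

(N) For $l=0$ we have $h=h'$ and $i<i'$. For $l\ge1$ we have $\nu_l(z')-\nu_l(z)\ge1$, and (G) with $\lambda'=l$, $\lambda=0$ gives $i'-i>32w_{l-1}\ge32\cdot128^{l-1}\ge4^l>|h-h'|$, the last because $\eta_l(z)=\eta_l(z')$. $\square$

**Definition (the order $M$).** $M$ is the lexicographic order on $R$ by the key
$$(\eta_L;\ \epsilon_{L-1},-d_{L-1};\ \epsilon_{L-2},-d_{L-2};\ \dots;\ \epsilon_0,-d_0).$$

The components before $\epsilon_l$ carry exactly the information $(\eta_{l+1},\nu_{l+1})$, those before $-d_l$ exactly $(\eta_l,\nu_{l+1})$. The full key determines $(h,i)$, so $M$ is a total order. The key of $(900,900)$ in the example is $(56;1,-7;0,-4)$.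

**Lemma 6.**

* **(M1)** If $z\le z'$ and $z\ne z'$, then $z<_Mz'$.
* **(M2)** If $i_p<i_q$ and $h_q\le h_p$, then $q<_Mp$.

*Proof.* (M1) Suppose the first differing component is $\eta_L$ or some $\epsilon_l$. For $\epsilon_l$ the values $\eta_{l+1}$ agree. Since $h\le h'$, the component of $z$ is the smaller one. It cannot be $-d_l$: then $\nu_{l+1}$ agrees, $i\le i'$ gives $d_l(i)<d_l(i')$, and (N) gives $i'-i>h'-h$, contradicting $z\le z'$. (M2) At the first differing component, $q$ has the smaller $\eta_L$ or $\epsilon_l$ (as $h_q\le h_p$) or the larger $d_l$ (as $i_p<i_q$). $\square$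

## Cuts, and what they have to satisfy

**Definition (cuts).** A cut is a subset $U\subseteq R$ of one of the following kinds. In all but the first, $f$ is a function on $R$, and $s\in\mathbb Z$ runs through the values in its range.

*Left cuts:*

* $H_L$: $U=\{\eta_L<c\}$, $1\le c<w/4^L$.
* $V_l$ ($0\le l<L$): with $f=\nu_{l+1}+\eta_l$ and $1\le d<\rho_l-32$, $U=\{f<s\}\cup\{f=s,\ d_l\ge d\}$.
* $H_l$ ($0\le l<L$): with $f=\nu_{l+1}+\eta_{l+1}$ and $t\in\{1,2,3\}$, $U=\{f<s\}\cup\{f=s,\ \epsilon_l<t\}$.

*Right cuts:*

* $H_L$ as above.
* $H_l^R$ ($0\le l<L$): with $f=\eta_{l+1}-\nu_{l+1}$ and $t\in\{1,2,3\}$, $U=\{f<s\}\cup\{f=s,\ \epsilon_l<t\}$.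

We call $\{d_l\ge d\}$, respectively $\{\epsilon_l<t\}$, the *condition* of the cut. The left cuts are ordered by increasing distance from $M$ as $H_L;\,V_{L-1},H_{L-1};\,V_{L-2},H_{L-2};\dots;\,V_0,H_0$, the right cuts as $H_L;\,H^R_{L-1};\dots;\,H^R_0$, arbitrarily inside one type.

*Example.* For $L=1$ we have $\nu_1=0$, so the $V_0$-cuts are $\{h<s\}\cup\{h=s,\ i\ge d\}$, the direct scheme above. In the example with $L=2$, the $V_0$-cut with $s=900$, $d=5$ has $f=\nu_1+h$ and serves the $256$ blocks $(\nu_1,h)=(0,900),(1,899),\dots,(255,645)$ at once, except that blocks with $\nu_1>223$ contain no element of $R$.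

Three properties are needed. (I) says that cuts are down-sets; it will be used with (P3). (II) and (III) say that the cuts can be realized one after the other, moving away from $M$, so that two rows never change order twice.

**Lemma 7 (left cuts).**

* **(I)** If $z\le z'\in U$, then $z\in U$.
* **(II)** If $i_p<i_q$, $q\in U$, $p\notin U$, then $q<_Mp$.
* **(III)** There are no $p,q$ with $i_p<i_q$ and cuts $U'$ (closer to $M$), $U$ (farther) with $p\in U'\setminus U$ and $q\in U\setminus U'$.

*Proof.* (I) This is clear for $H_L$. Otherwise suppose $z'\in U$, $z\notin U$. Then $f(z')\le s\le f(z)$. The functions $\nu,\eta$ are monotone along $z\le z'$, so the two summands of $f$ agree for $z$ and $z'$, $f=s$ at both, and $z'$ satisfies the condition while $z$ does not. For $H_l$: $\epsilon_l(z')<t\le\epsilon_l(z)$ with equal $\eta_{l+1}$ contradicts $h\le h'$. For $V_l$: $d_l(z)<d\le d_l(z')$ with equal $\eta_l$ and $\nu_{l+1}$, and (N) gives $i'-i>h'-h$, a contradiction.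

(II) This is clear for $H_L$, since $\eta_L$ is the first key component. Otherwise $f=\nu_{l+1}+\eta_b$ with $b\in\{l,l+1\}$. Now $f(q)\le s\le f(p)$ and $\nu_{l+1}(q)\ge\nu_{l+1}(p)$, so $\eta_b(q)\le\eta_b(p)$. If this is strict, $h_q<h_p$ and (M2) applies. If equality holds, the $\nu_{l+1}$ are equal too, $f=s$ at both, and $q$ satisfies the condition while $p$ does not. The first differing key component is then $-d_l$ (for $V_l$, with $d_l(q)$ larger) or $\epsilon_l$ (for $H_l$, with $\epsilon_l(q)$ smaller). So $q<_Mp$.

(III) Suppose such $p,q,U',U$ exist. If $U'$ has type $H_L$, then $\eta_L(p)<\eta_L(q)$, so $p<_Mq$, contradicting (II) for $U$. So $U'$ has type $V_{l'}$ or $H_{l'}$, and $U$ has type $V_l$ or $H_l$ with $l\le l'$. Membership gives, in all cases,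
$$f_U(q)\le s\le f_U(p),\qquad f_{U'}(p)\le s'\le f_{U'}(q).$$

*Same type and level.* All these values are equal, so both conditions decide. For $V_l$: $d_l(p)<d\le d_l(q)<d'\le d_l(p)$; for $H_l$: $\epsilon_l(q)<t\le\epsilon_l(p)<t'\le\epsilon_l(q)$. Both are contradictory.

*$U'=V_l$, $U=H_l$.* Let $\delta=\nu_{l+1}(q)-\nu_{l+1}(p)\ge0$, $x=\eta_{l+1}(p)-\eta_{l+1}(q)$, and $y=\eta_l(p)-\eta_l(q)=4x+\epsilon_l(p)-\epsilon_l(q)$. From $U$: $\delta\le x$. From $U'$: $y\le\delta$. So $4x-3\le y\le\delta\le x$, and $x\in\{0,1\}$. If $x=0$, then $\delta=0$ and $f_U(p)=f_U(q)=s$, so $\epsilon_l(q)<t\le\epsilon_l(p)$ and $y>0=\delta$, a contradiction. If $x=1$, then $y=\delta=1$, so $\epsilon_l(p)-\epsilon_l(q)=-3$ and $\epsilon_l(q)=3$. But $\delta=x$ gives $f_U(q)=f_U(p)=s$, which forces $\epsilon_l(q)<t\le3$, a contradiction.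

*$l<l'$.* Let $\kappa=l'-l\ge1$, $f_U=\nu_{l+1}+\eta_b$ with $b\in\{l,l+1\}$, and $f_{U'}=\nu_{l'+1}+\eta_{b'}$ with $b'\in\{l',l'+1\}$. So $0\le b'-b\le\kappa+1$. Put
$$\delta\nu=\nu_{l+1}(q)-\nu_{l+1}(p)\ge0,\quad \delta\eta=\eta_b(p)-\eta_b(q),\quad \delta\nu'=\nu_{l'+1}(q)-\nu_{l'+1}(p)\ge0,\quad \delta\eta'=\eta_{b'}(p)-\eta_{b'}(q).$$
From $U$: $\delta\nu\le\delta\eta$. From $U'$: $\delta\eta'\le\delta\nu'$. As $\delta\eta\ge0$ and $b\le b'$, also $\delta\eta'\ge0$.

If $\delta\nu'=0$, then $\delta\eta'=0$ and $f_{U'}(p)=f_{U'}(q)=s'$, so $p$ satisfies the condition of $U'$ and $q$ does not. For $V_{l'}$: $d_{l'}(p)>d_{l'}(q)$ with equal $\nu_{l'+1}$ contradicts $i_p<i_q$. For $H_{l'}$: $\epsilon_{l'}(p)<\epsilon_{l'}(q)$ with equal $\eta_{l'+1}$, so $\eta_{l'}(p)<\eta_{l'}(q)$, contradicting $\delta\eta\ge0$ and $b\le l'$.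

If $\delta\nu'\ge1$, (G) with $\lambda=l+1$, $\lambda'=l'+1$ gives
$$\delta\nu>(\delta\nu'-1)\frac{w_{l'+1}}{w_{l+1}}+32\frac{w_{l'}}{w_{l+1}}\ge(\delta\nu'-1)128^\kappa+32\cdot128^{\kappa-1}\ge4^{\kappa+1}(\delta\nu'-1)+2\cdot4^{\kappa+1}=4^{\kappa+1}(\delta\nu'+1). \tag{1}$$
On the other hand $\delta\nu\le\delta\eta\le4^{b'-b}(\delta\eta'+1)-1<4^{\kappa+1}(\delta\nu'+1)$, a contradiction. $\square$

**Lemma 8 (right cuts).**

* **(I)** If $z\le z'\in U$, then $z\in U$.
* **(II)** If $i_p<i_q$, $p\in U$, $q\notin U$, then $p<_Mq$.
* **(III)** There are no $p,q$ with $i_p<i_q$ and cuts $U'$ (closer to $M$), $U$ (farther) with $q\in U'\setminus U$ and $p\in U\setminus U'$.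

*Proof.* (I) This is clear for $H_L$. Let $z\le z'\in U$, $z\notin U$, $x=\eta_{l+1}(z')-\eta_{l+1}(z)\ge0$ and $\delta=\nu_{l+1}(z')-\nu_{l+1}(z)\ge0$. Then $f(z')\le s\le f(z)$ gives $x\le\delta$. If $\delta=0$, then $x=0$, $f(z)=f(z')=s$ and $\epsilon_l(z')<t\le\epsilon_l(z)$, contradicting $h\le h'$. If $\delta\ge1$, (G) with $\lambda=0$, $\lambda'=l+1$ gives
$$i'-i>(\delta-1)w_{l+1}+32w_l\ge4^{l+1}(\delta-1)+2\cdot4^{l+1}=4^{l+1}(\delta+1)\ge4^{l+1}(x+1)>h'-h,$$
contradicting $z\le z'$.

(II) This is clear for $H_L$. Let $\delta\nu=\nu_{l+1}(q)-\nu_{l+1}(p)\ge0$ and $\delta\eta=\eta_{l+1}(q)-\eta_{l+1}(p)$. From $f(p)\le s\le f(q)$ we get $\delta\nu\le\delta\eta$.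

If $\delta\nu=0<\delta\eta$: all $d_{l''}$ with $l''\ge l+1$ agree, so the first difference is $\eta_L$ or some $\epsilon_{l''}$ with $l''\ge l+1$. As $h_p<h_q$, $p$ is smaller.

If $\delta\nu=\delta\eta=0$: $f(p)=f(q)=s$, and $\epsilon_l(p)<t\le\epsilon_l(q)$ is the first difference, so $p<_Mq$.

If $\delta\nu\ge1$: then $\delta\eta\ge1$ and $h_p<h_q$. Since $\nu_L=0$, there is a largest index $\lambda'\in[l+1,L-1]$ with $\nu_{\lambda'}(p)\ne\nu_{\lambda'}(q)$. All $d_{l''}$ with $l''>\lambda'$ agree. If $\eta_{\lambda'}(p)\ne\eta_{\lambda'}(q)$, then one of $\eta_L,\epsilon_{L-1},\dots,\epsilon_{\lambda'}$ differs; these come before $-d_{\lambda'}$, so the first difference is of this kind and $p<_Mq$. If $\eta_{\lambda'}(p)=\eta_{\lambda'}(q)$, then $\lambda'>l+1$ (else $\delta\eta=0$) and $\delta\eta<4^{\lambda'-l-1}$, while (G) with $\lambda=l+1$ gives $\delta\nu>32\cdot128^{\lambda'-l-2}\ge4^{\lambda'-l-1}$. This contradicts $\delta\nu\le\delta\eta$.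

(III) If $U'$ has type $H_L$, then $\eta_L(q)<\eta_L(p)$ and $q<_Mp$, contradicting (II) for $U$. So let $U',U$ have types $H^R_{l'},H^R_l$ with $l\le l'$. Then $f_U(p)\le s\le f_U(q)$ and $f_{U'}(q)\le s'\le f_{U'}(p)$. If $l=l'$, all values are equal and $\epsilon_l(p)<t\le\epsilon_l(q)<t'\le\epsilon_l(p)$, a contradiction. Let $l<l'$, $\kappa=l'-l$, $\delta\nu,\delta\eta$ as in (II), $\delta\nu'=\nu_{l'+1}(q)-\nu_{l'+1}(p)\ge0$ and $\delta\eta'=\eta_{l'+1}(q)-\eta_{l'+1}(p)$. From $U$: $0\le\delta\nu\le\delta\eta$, so $\delta\eta'\ge0$. From $U'$: $\delta\eta'\le\delta\nu'$. If $\delta\nu'=0$, then $\delta\eta'=0$, $f_{U'}(p)=f_{U'}(q)=s'$ and $\epsilon_{l'}(q)<t'\le\epsilon_{l'}(p)$, so $\eta_{l'}(q)<\eta_{l'}(p)$, contradicting $\delta\eta\ge0$ and $l+1\le l'$. If $\delta\nu'\ge1$, (1) holds by the same computation, so $\delta\nu>4^{\kappa+1}(\delta\nu'+1)$; but $\delta\nu\le\delta\eta<4^\kappa(\delta\eta'+1)\le4^\kappa(\delta\nu'+1)$, a contradiction. $\square$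

The next lemma says that there are enough cuts.

**Lemma 9 (separation).** For $z\ne z'$ in $R$, after possibly exchanging names, one of the following holds: (i) $z\ll z'$; (ii) some left cut has $z\in U\not\ni z'$, and $i_{z'}\le i_z$; (iii) some right cut has $z\in U\not\ni z'$, and $j_{z'}\le j_z$.

*Proof.* Let $z<_Mz'$. If the first difference is $-d_l$, then $d_l(z)>d_l(z')$ with equal $\eta_l,\nu_{l+1}$, so $i_{z'}<i_z$. The cut $V_l$ with $s=f(z)=f(z')$ and $d=d_l(z)$ gives (ii); it is admissible, as $1\le d\le\rho_l-33$. If the first difference is $\eta_L$ or $\epsilon_l$, then $h_z<h_{z'}$. If (i) fails, then $i_{z'}\le i_z$ or $j_{z'}\le j_z$. In the first case the left cut $H_L$ with $c=\eta_L(z')$, respectively $H_l$ with $s=f(z)=f(z')$ and $t=\epsilon_l(z')\ge1$, gives (ii); here $f(z)=f(z')$ because $\eta_{l+1},\nu_{l+1}$ agree. In the second case the right cut $H_L$, respectively $H_l^R$, with the analogous parameters gives (iii). $\square$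

*Example* ($L=2$ as above). Let $z=(900,900)$ and $z'=(773,900)$; $773=6\cdot128+5$. The keys first differ at $-d_1$, with $-7<-6$, so $z<_Mz'$. The $V_1$-cut with $s=225$, $d=7$ contains $z$ and not $z'$. Here $i_{z'}<i_z$ and $j_{z'}=127>0=j_z$: row $z'$ starts lower, ends higher, and is already higher in $M$. The crossing belongs to the left band, and the pin of this cut will certify it.

## From the middle order to the two sides

**Lemma 10 (orders).** Let $U_1,\dots,U_{m_1}$ be the left cuts by increasing distance from $M$. Let $\mathsf L_0=M$, and let $\mathsf L_m$ arise from $\mathsf L_{m-1}$ by moving $U_m$ to the front, keeping the orders inside $U_m$ and inside its complement. Define $\mathsf R_0=M,\mathsf R_1,\dots,\mathsf R_{m_2}$ from the right cuts in the same way. Consider the sequence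
$$\mathrm{lex}(i,j),\ \mathsf L_{m_1},\dots,\mathsf L_1,\ M,\ \mathsf R_1,\dots,\mathsf R_{m_2},\ \mathrm{lex}(j,i), \tag{2}$$
where $\mathrm{lex}(i,j)$ sorts by $i$, then $j$, and $\mathrm{lex}(j,i)$ by $j$, then $i$. All these orders extend $\le$. If $p$ is NW of $q$, the relative order of $p,q$ changes exactly once along (2), from "$p$ first" to "$q$ first". The cut $U_m$ is an initial segment of $\mathsf L_m$, and the $m$-th right cut is one of $\mathsf R_m$.

*Proof.* In $\mathsf L_m$ the order of a pair is decided by the last of $U_1,\dots,U_m$ that separates it (the element inside comes first), or by $M$ if there is none. By (M1) and (I), $\le$ is respected. The same holds for $\mathsf R_m$, and the claim is clear for the two lex orders.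

Let $p$ be NW of $q$. If $p$ precedes $q$ in $\mathsf L_m$, it does so in all $\mathsf L_{m'}$ with $m'\ge m$. Either there is no separator among $U_1,\dots,U_m$ and $p<_Mq$; then all later separators contain $p$ by Lemma 7(II). Or the last separator among $U_1,\dots,U_m$ contains $p$; then by Lemma 7(III) no later cut contains $q$ but not $p$. Reading from left to right in (2), this says: once $q$ precedes $p$ in the left part, this persists up to $M$.

If $q$ precedes $p$ in $\mathsf R_m$, it does so in all $\mathsf R_{m'}$ with $m'\ge m$. Either there is no separator so far and $q<_Mp$; then all later separators contain $q$ by Lemma 8(II). Or the last separator contains $q$; then by Lemma 8(III) no later cut contains $p$ but not $q$.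

So along (2), once $q$ precedes $p$, this persists. Finally $p$ precedes $q$ in $\mathrm{lex}(i,j)$ and $q$ precedes $p$ in $\mathrm{lex}(j,i)$. The last statement is clear. $\square$

## An arrangement of arcs and its dual graph

**Step 1 (row arcs).** This step draws the rows as curves which pass through the orders of (2). Let $\mathbb D=([-2,2]\times[-1,1])\cup([-1,1]\times[-2,2])$, a closed disc in the shape of a plus sign. Each $z\in R$ gets two $x$-monotone arcs $\chi_z^-,\chi_z^+$ in $[-2,2]\times(-1,1)$ from the left side $x=-2$ to the right side $x=2$. Two arcs are used so that terminals can sit between them. The *double* of a linear order on $R$ replaces each $z$ by $\chi_z^-,\chi_z^+$. From left to right we prescribe at successive abscissae these vertical (bottom-to-top) orders: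

* in $-2\le x\le-1$: $\Omega_0$, then the doubles of $\mathrm{lex}(i,j),\mathsf L_{m_1},\dots,\mathsf L_1,M$;
* throughout $[-1,1]$: the double of $M$;
* in $1\le x\le2$: the doubles of $M,\mathsf R_1,\dots,\mathsf R_{m_2},\mathrm{lex}(j,i)$, then $\Omega_1$.

In $\Omega_0$ there is, for increasing $i$, a block consisting of all $\chi_z^-$ with $i_z=i$ (by $j$), then all $\chi_z^+$ with $i_z=i$ (by $j$). In $\Omega_1$ there is, for increasing $j$, a block of all $\chi_z^-$ with $j_z=j$ (by $i$), then all $\chi_z^+$ with $j_z=j$ (by $i$). Join consecutive positions by straight segments, at generic heights so that there are no triple points, and horizontally for $|x|\le1$. Two arcs cross between consecutive abscissae if and only if their order changes there, and then once.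

**Lemma 11.** Any two row arcs cross at most once.

*Proof.* Two arcs of the same $z$ never change order. If one of $z,z'$ is NW of the other, then $i$ and $j$ differ. Lemma 10 gives exactly one change along the doubles of (2), and there is none at the two ends, where blocks are ordered by $i$, respectively $j$. If $z,z'$ are comparable, there is no change along the doubles of (2). A change between $\Omega_0$ and the double of $\mathrm{lex}(i,j)$ needs $i_z=i_{z'}$. With $j_z<j_{z'}$, the order $\chi_z^-,\chi_{z'}^-,\chi_z^+,\chi_{z'}^+$ becomes $\chi_z^-,\chi_z^+,\chi_{z'}^-,\chi_{z'}^+$, so only the pair $(\chi_z^+,\chi_{z'}^-)$ changes, once. Likewise a change at the right end needs $j_z=j_{z'}$. Both cannot happen for $z\ne z'$. $\square$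

**Step 2 (column arcs and terminals).** This step completes the picture by symmetry and places the terminals. *Column arcs* are the images of the row arcs under $\sigma(x,y)=(y,x)$. A row arc and a column arc cross exactly once, in $[-1,1]^2$, where they are horizontal and vertical. Let $\mathcal X$ be the set of all arcs; $|\mathcal X|=4|R|$, and any two arcs of $\mathcal X$ cross at most once. A row arc divides $\mathbb D$ into a part above and a part below, a column arc into a left and a right part. All column arcs lie in $|x|<1$ and all row arcs in $|y|<1$.

The terminals are distinct points of $\mathbb D$ off the arcs: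

* for $i\in A$, $a_i$ on the left side, between the $\chi^-$'s and the $\chi^+$'s of block $i$;
* for $j\in B:=\{j_z:z\in R\}$, on the right side, $b_j$ between the $\chi^-$'s and the $\chi^+$'s of block $j$, $b_j^\downarrow$ just below and $b_j^\uparrow$ just above block $j$;
* for each left (right) cut $U$, a *pin* $o_U$ in the interior of the left (right) band, at the abscissa of the order $\mathsf L_m$ ($\mathsf R_m$) belonging to $U$, above the arcs $\chi_z^\pm$ with $z\in U$ and below the arcs $\chi_z^\pm$ with $z\notin U$ (possible by the last sentence of Lemma 10);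
* the $\sigma$-images: $c_i=\sigma(a_i)$ at the bottom; $d_j=\sigma(b_j)$, $d_j^\leftarrow=\sigma(b_j^\downarrow)$, $d_j^\to=\sigma(b_j^\uparrow)$ at the top; and $\sigma(o_U)$.

From the position of $a_i$ in block $i$ we read off a rule used constantly below:
$$a_i\text{ is below }\chi_{z'}^+\iff i\le i_{z'},\qquad a_i\text{ is above }\chi_{z'}^-\iff i\ge i_{z'}, \tag{3}$$
and likewise for $b_j$ and $j_{z'}$.

**Step 3 (the graph).** The vertices of $G$ are the faces of the arrangement $\mathcal X$ in $\mathbb D$, with a unit edge between two faces that share a boundary segment. In addition, each terminal is a pendant vertex, joined by an edge of length $\Lambda=|\mathcal X|+1$ to its face. Since $\partial\mathbb D\cup\bigcup\mathcal X$ is connected, faces are discs. So $G$ is embedded in $\mathbb D$, with face vertices inside their faces and terminals at their points, and exactly the *outer terminals* (those of $a,b,c,d$ type) lie on $\partial\mathbb D$. Let $T$ be the set of all terminals.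

**Lemma 12.** $d_G(x,y)=2\Lambda+N(x,y)$ for distinct terminals, where $N(x,y)$ is the number of arcs of $\mathcal X$ separating $x$ from $y$.

*Proof.* Terminals are pendant, so $d_G(x,y)-2\Lambda$ is the distance of the two face vertices. It equals the minimum number of crossings with $\mathcal X$ of a generic curve in the interior of $\mathbb D$ between the two faces, and is at least $N(x,y)$. Take a simple minimizing curve $\gamma$ (cutting out loops does not increase crossings), and suppose it crosses some $\chi\in\mathcal X$ at least twice. Let $\gamma'$ be its part between consecutive crossings $u,u'$ with $\chi$, and let $J$ be the Jordan curve formed by $\gamma'$ and the part $\chi[u,u']$. Each $\psi\in\mathcal X\setminus\{\chi\}$ has its ends on $\partial\mathbb D$, outside $J$, so it crosses $J$ evenly often. It crosses $\chi$ at most once, so if it crosses $\chi[u,u']$, it also crosses $\gamma'$. Replace $\gamma'$ by a curve close to $\chi[u,u']$ on the side of $\chi$ not containing $\gamma'$; this is the side where $\gamma$ runs just before $u$ and just after $u'$. The crossings with arcs other than $\chi$ do not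 increase, and the two crossings with $\chi$ disappear, contradicting minimality. So $\gamma$ crosses each arc at most once, hence exactly the separating arcs. $\square$

In particular $2\Lambda\le d_G(x,y)<3\Lambda$ for distinct $x,y\in T$. For distinct $x,y,x',y'\in T$ let $N(xy|x'y')$ be the number of arcs that have $x,y$ on one side and $x',y'$ on the other. Then
$$N(x,y')+N(x',y)-N(x,y)-N(x',y')=2\bigl(N(xy|x'y')-N(xy'|x'y)\bigr). \tag{4}$$
To see this, consider the contribution of one arc to the left side. It is $0$ if all four points are on one side. If one point is alone on its side, it is $0$, since each point occurs in one positive and one negative term. For the split $xy|x'y'$ it is $1+1-0-0=2$, for $xy'|x'y$ it is $0+0-1-1=-2$, and for $xx'|yy'$ it is $1+1-1-1=0$.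

## Disjoint paths from separating arcs

We treat slightly more general graphs, for the sake of unit lengths and arbitrary $k$. Let $G^*$ be a graph with $T\subseteq V(G^*)$ such that

* ($\alpha$) $d_{G^*}=d_G$ on $T$, with $d_G$ as in Lemma 12;
* ($\beta$) $G^*$ is embedded in $\mathbb D$ with exactly the outer terminals on $\partial\mathbb D$, at the positions described above.

For example $G^*=G$. Let $G'$ be a minor of $(G^*,T)$ with $d_G\le d_{G'}\le(1+\varepsilon)d_G$ on $T$, where $0\le\varepsilon<\frac1{3\Lambda}$. Then $(1+\varepsilon)d_G(x,y)<3\Lambda+1<4\Lambda$, so (P2) applies to $T$. Moreover $\varepsilon\bigl(d_G(x,y)+d_G(x',y')\bigr)\le6\Lambda\varepsilon<2$, so by (4) and Lemma 12: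
$$\text{if }N(xy|x'y')\ge1\text{ and }N(xy'|x'y)=0,\text{ then }P_{xy}\cap P_{x'y'}=\emptyset. \tag{5}$$
We call arcs of type $xy|x'y'$ *good* and arcs of type $xy'|x'y$ *bad*.

**Definition (row and column paths).** For $z=(i,h)\in R$ and $j=h-i$ let $P_z=P_{a_ib_j}$ be the row path and $P^c_z=P_{c_id_j}$ the column path of $z$.

**Lemma 13.**

* (a) If $z\ll z'$, then $P_z\cap P_{z'}=\emptyset$.
* (b) Let $o=o_U$ for a left or right cut $U$, let $z\in R$ and $j=j_z$. If $z\in U$, then $P_z\cap P_{ob_j^\uparrow}=\emptyset$. If $z\notin U$, then $P_z\cap P_{ob_j^\downarrow}=\emptyset$.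
* (c) Let $o=o_U$ and let $P^c_y$ be a column path with top terminal $d_j$. If $U$ is a left cut, then $P^c_y\cap P_{od_j^\leftarrow}=\emptyset$. If $U$ is a right cut, then $P^c_y\cap P_{od_j^\to}=\emptyset$.

*Proof.* In each case we exhibit a good arc, exclude bad arcs, and apply (5).

(a) Let $z,z'$ have terminals $a,b$ and $a',b'$. Since $z\ll z'$, $a'$ is above $a$ and $b'$ above $b$. By (3) the arc $\chi_z^+$ has $a,b$ below and $a',b'$ above, so it is good. Bad arcs have type $ab'|a'b$. A column arc does not separate $a$ from $a'$. A row arc that separates them has $a$ below and $a'$ above. If it were bad, it would have $b'$ below and $b$ above, which is impossible since $b'$ is above $b$ on the right side.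

(b) Column arcs do not separate $b=b_j$ from $b^\uparrow=b_j^\uparrow$ or $b^\downarrow=b_j^\downarrow$. Let $a=a_{i_z}$.

Let $z\in U$. The arc $\chi_z^+$ is above $a$ and $b$, and below $o$ and $b^\uparrow$, so it is good for $ab|ob^\uparrow$. Bad arcs have type $ab^\uparrow|ob$. The arcs separating $b$ from $b^\uparrow$ are the $\chi_{z'}^+$ with $j_{z'}=j$, with $b$ below and $b^\uparrow$ above. A bad one has $a$ above it and $o$ below it. But $a$ above $\chi_{z'}^+$ means $i_{z'}<i_z$, so $z'\le z$, hence $z'\in U$ by (I), and $o$ is above $\chi_{z'}^+$, a contradiction.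

Let $z\notin U$. The arc $\chi_z^-$ is below $a$ and $b$, and above $o$ and $b^\downarrow$, so it is good for $ab|ob^\downarrow$. A bad arc, of type $ab^\downarrow|ob$, is some $\chi_{z'}^-$ with $j_{z'}=j$ that has $a$ below it and $o$ above it. Then $i_z<i_{z'}$ and $z'\in U$, so $z\le z'\in U$, and $z\in U$ by (I), a contradiction.

(c) Let $c,d$ be the terminals of $P_y^c$. Row arcs do not separate points on the top side. Let $U$ be a left cut. The arcs separating $d$ from $d^\leftarrow=d^\leftarrow_j$ are the $\sigma(\chi_{y'}^-)$ with $j_{y'}=j$. They have $d$ on their right and $d^\leftarrow$ on their left. They have $o$, which lies in the left band, on their left. So the bad type $cd^\leftarrow|od$ does not occur. The arc $\sigma(\chi_y^-)$ has $c,d$ on its right, so it is of the good type $cd|od^\leftarrow$. Let $U$ be a right cut. The arcs separating $d$ from $d^\to=d^\to_j$ are the $\sigma(\chi_{y'}^+)$ with $j_{y'}=j$. They have $d$ on their left, and $d^\to$ and $o$ on their right. So the bad type $cd^\to|od$ does not occur, and $\sigma(\chi_y^+)$, which has $c,d$ on its left, is of the good type $cd|od^\to$. $\square$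

## No vertex on two rows and a column

**Step 1 (embedding the minor).** This step transfers the cyclic order of the outer terminals to $G'$, so that "above" and "below" make sense there. Add to $G^*$ a vertex $\infty$ outside $\mathbb D$, joined to all outer terminals without crossings, and put $B_\infty=\{\infty\}$. Then $G'$, with $\infty$ joined to the outer terminals, is obtained from this plane graph by contracting spanning trees of the branch sets and deleting vertices and edges. The outer terminals lie in distinct branch sets, and $\infty$ is in no contracted edge, so the cyclic order of edges at $\infty$ is kept. Removing a small open disc around $\infty$, we get an embedding of $G'$ in a closed disc $\mathbb D'$ in which each outer terminal is joined by a *stub* to a boundary point. The cyclic order of these boundary points is as on $\partial\mathbb D$, and the stubs meet nothing but their own terminals.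

Extend paths by the stubs at outer end vertices and keep the same notation; boundary points are denoted like their terminals. By (P2) a path contains no terminals except its ends. So this creates no new intersections, except that paths with a common outer end also share its stub, and (P1) remains valid. Clockwise the boundary shows the left side (the $a_i$, upwards), the top side (the $d$'s, left to right), the right side (the $b$'s, downwards), the bottom side (the $c$'s, right to left).

For a row path $P$ with ends $a,b$, the part of $\mathbb D'\setminus P$ *above* $P$ is the component containing the open boundary arc from $a$ clockwise to $b$. The part *below* $P$ is the other one, containing the open arc from $b$ clockwise to $a$.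

**Lemma 14.** For $z\ne z'$ in $R$ and any column path $F=P^c_y$, we have $P_z\cap P_{z'}\cap F=\emptyset$.

*Proof.* Apply Lemma 9. In case (i) use Lemma 13(a). Cases (ii) and (iii) are treated together. Let $o=o_U$, $z\in U\not\ni z'$, let $P=P_z$ have ends $a,b$, let $P'=P_{z'}$ have ends $a',b'$, and let $F$ have ends $c$ (bottom), $d$ (top). Suppose $v\in P\cap P'\cap F$.

**Step 2 (set-up on the relevant side of the column).** This step names the side of $F$ on which the pin lies. Set

* in case (ii): $e=a$, $e'=a'$, $d^*=d^\leftarrow$, and $I$ the open boundary arc from $c$ clockwise to $d$;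
* in case (iii): $e=b$, $e'=b'$, $d^*=d^\to$, and $I$ the open boundary arc from $d$ clockwise to $c$.

In both cases $e,e',d^*\in I$, while the other ends of $P$ and $P'$ are not in $I\cup\{c,d\}$. Either $e'=e$, or $e'$ lies on $I$ strictly between $c$ and $e$, because $i_{z'}\le i_z$, respectively $j_{z'}\le j_z$. Let $I^{\rm up}$ be the open part of $I$ between $e$ and $d$, and $I^{\rm low}$ the open part between $c$ and $e$. Points of $I^{\rm up}$ are above $P$, points of $I^{\rm low}$ below $P$. Define $I'^{\rm up},I'^{\rm low}$ in the same way from $e'$; then $I^{\rm up}\subseteq I'^{\rm up}$. Let $\mathcal L$ be the component of $\mathbb D'\setminus F$ that contains $I$. Its closure is a closed disc bounded by $I$ and $F$.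

**Step 3 (position of the pin).** This step locates $o$ with respect to $F$, $P$ and $P'$. By Lemma 13(c), $P_{od^*}\cap F=\emptyset$, and $d^*\in I$, so $o\in\mathcal L$. By Lemma 13(b), $P_{ob^\uparrow}$ with $b^\uparrow=b^\uparrow_{j_z}$ avoids $P$, and $P_{ob'^\downarrow}$ with $b'^\downarrow=b^\downarrow_{j_{z'}}$ avoids $P'$. On the boundary, $b^\uparrow$ is above $P$ and $b'^\downarrow$ is below $P'$. Hence $o$ is above $P$ and below $P'$.

**Step 4 (cutting $\mathcal L$ by $P$ and by $P'$).** This step expresses the last statement inside $\mathcal L$. Traverse $P$ from $e$. By (P1), $P\cap F$ is a subpath. Let $x_0$ be its first vertex from $e$ and put $\Gamma=P[e,x_0]$. By (P2), $x_0$ is not a terminal, so it is an interior point of $F$. The part of $P$ before $x_0$ avoids $F$ and starts in $I$, so it lies in $\mathcal L$. The part of $P$ after its last vertex on $F$ avoids $F$ and ends outside $\mathcal L$, so it lies outside $\mathcal L$. Hence $P\cap\mathcal L=\Gamma\setminus\{x_0\}$, and $\Gamma$ is a crosscut of the disc $\overline{\mathcal L}$ from $e\in I$ to $x_0\in F$. So $\mathcal L\setminus\Gamma$ has two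 components, $\mathrm{Up}\supseteq I^{\rm up}$ and $\mathrm{Low}\supseteq I^{\rm low}$; each is an open disc together with part of its boundary. They are connected and miss $P$, so $\mathrm{Up}$ is above $P$ and $\mathrm{Low}$ is below $P$. By Step 3, $o\in\mathrm{Up}$. Define $x_0',\Gamma',\mathrm{Up}',\mathrm{Low}'$ in the same way for $P'$, traversed from $e'$. Then $o\in\mathrm{Low}'$.

**Step 5 (common start).** This step handles $e=e'$. Then $P,P'$ share $e$ and $v$, so by (P1) they coincide from $e$ to $v\in F$. Hence $x_0=x_0'$ and $\Gamma=\Gamma'$, so $\mathrm{Low}=\mathrm{Low}'$ and $o\in\mathrm{Up}\cap\mathrm{Low}=\emptyset$, a contradiction.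

**Step 6 (different starts).** This step handles $e'\ne e$ by showing that $P'$ cannot get above $P$ before the column. Now $e'\in I^{\rm low}\subseteq\mathrm{Low}$. We claim $\Gamma'\cap\mathrm{Up}=\emptyset$. If $\Gamma'$ meets $\Gamma$, let $x$ be the first vertex of $\Gamma'$ from $e'$ on $\Gamma$; otherwise let $x=x_0'$. The part of $\Gamma'$ from $e'$ to $x$, without $x$, is connected, lies in $\mathcal L\setminus\Gamma$ and contains $e'$, so it lies in $\mathrm{Low}$.

If $x\notin\Gamma$, then $x=x_0'\in F$ is the end of $\Gamma'$, and $x\notin\mathrm{Up}$; the claim holds.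

If $x\in\Gamma$, then $x,v\in P\cap P'$, so $P$ and $P'$ coincide between $x$ and $v$ by (P1). On $P$, traversed from $e$, the vertex $v\in F$ is not before $x_0$, and $x_0$ is not before $x\in\Gamma$. So $x_0$ is the first vertex on $F$ of the common subpath, read from $x$ to $v$. On $P'$, traversed from $e'$, the vertex $v\in F$ is not before $x_0'$, and $x_0'$ is not before $x\in\Gamma'$, so $x_0'$ is this same vertex. Hence $x_0'=x_0$ and $\Gamma'[x,x_0']=\Gamma[x,x_0]$, which is disjoint from $\mathrm{Up}$. The claim holds again.

Thus $\mathrm{Up}$ is a connected subset of $\mathcal L\setminus\Gamma'$ that contains $I^{\rm up}\subseteq I'^{\rm up}\subseteq\mathrm{Up}'$. So $\mathrm{Up}\subseteq\mathrm{Up}'$, and $o\in\mathrm{Up}'\cap\mathrm{Low}'=\emptyset$, a contradiction. $\square$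

**Lemma 15.** For $y\ne y'$ in $R$ and any $z\in R$, we have $P^c_y\cap P^c_{y'}\cap P_z=\emptyset$.

*Proof.* The sets $\mathcal X$ and $T$ are invariant under $\sigma$, hence so is $d_G$ on $T$ by Lemma 12, and $\sigma(\mathbb D)=\mathbb D$. So the image of $G^*$ under $\sigma$, with each terminal $t$ renamed $\sigma(t)$ and the embedding reflected, again satisfies ($\alpha$) and ($\beta$). With the same renaming, $G'$ is a minor of it with $d_G\le d_{G'}\le(1+\varepsilon)d_G$ on $T$. Since $\sigma$ exchanges $a_i\leftrightarrow c_i$ and $b_j\leftrightarrow d_j$, the renaming turns $P^c_y,P^c_{y'},P_z$ into the row paths of $y,y'$ and the column path of $z$. Apply Lemma 14. $\square$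

## Counting vertices and terminals

**Step 1 (vertices of the minor).** This step bounds $|V'|$ from below. For $z,y\in R$ the ends of $P_z$ (left, right) and $P_y^c$ (bottom, top) interleave on $\partial\mathbb D'$. So these paths meet, and there is a vertex $v(z,y)\in P_z\cap P_y^c$ of $G'$. The map $(z,y)\mapsto v(z,y)$ is injective. To see this, suppose $v(z,y)=v(z',y')=v$. If $z\ne z'$, then $v\in P_z\cap P_{z'}\cap P_y^c$, contradicting Lemma 14. If $z=z'$ and $y\ne y'$, then $v\in P_y^c\cap P_{y'}^c\cap P_z$, contradicting Lemma 15. Hence
$$|V'|\ge|R|^2\ge\frac{w^4}4 . \tag{6}$$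

**Step 2 (terminals).** This step checks that only $O(w)$ terminals were used. For the row half:

* $|A|\le w$. Since $-w<j<w$, the $b_j,b_j^\uparrow,b_j^\downarrow$ number at most $6w$.
* For $V_l$, the function $f=\nu_{l+1}+\eta_l$ takes at most $\frac w{w_{l+1}}+\frac w{4^l}$ values, so there are at most $\rho_l\bigl(\frac w{w_{l+1}}+\frac w{4^l}\bigr)=\frac w{w_l}+\frac{\rho_l}{4^l}w$ cuts. Summed over $l$ this is at most $(1.01+2^8+2^{15})w$, because $\sum_lw_l^{-1}\le\frac{128}{127}$, $\sum_{l\le L-2}2^{7-l}\le2^8$ and $\rho_{L-1}/4^{L-1}\le2^{15}$.
* The $H_l$- and $H_l^R$-cuts number at most $2\cdot3\sum_l\bigl(\frac w{w_{l+1}}+\frac w{4^{l+1}}\bigr)\le6\bigl(\frac1{127}+\frac13\bigr)w\le2.1w$, the $H_L$-cuts (left and right) at most $2w/4^L\le w/2$.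

The total is at most $33036\,w$, and with the column half
$$|T|\le2\cdot33036\,w<10^5w .$$

**Step 3 (all $k$).** This step provides a suitable $w$ for every $k$. Let $S(L)=\sum_{l\le L-2}(l+7)$. For given $L$, $\log_2w$ takes all integers in $[S(L)+L+6,\ S(L)+2L+13]$, according to the choice of $\rho_{L-1}$. Since $S(L+1)=S(L)+L+6$, the next interval starts at $S(L+1)+(L+1)+6=S(L)+2L+13$, where the previous one ends. For $L=1$ the interval is $[7,15]$. So $w$ takes all values $2^t$ with $t\ge7$.

For $k\ge128\cdot10^5$ let $w$ be the largest power of two with $10^5w\le k$. Then $w\ge2^7$, $k<2\cdot10^5w$ and $|T|<k$. Let $G^*$ arise from $G$ by attaching $k-|T|$ new vertices by pendant edges of length $1$ to one face vertex, drawn inside its face, and let $T^*$ be $T$ together with these new vertices. Then $|T^*|=k$, and $G^*$ is planar and satisfies ($\alpha$), ($\beta$). Every distance-preserving minor of $(G^*,T^*)$ is one of $(G^*,T)$. By (6) with $\varepsilon=0$,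
$$f_{\rm pl}(k)\ge\frac{w^4}4\ge\frac{k^4}{64\cdot10^{20}}\ge10^{-22}k^4 .$$
For $k<128\cdot10^5$ we have $|V'|\ge k\ge10^{-22}k^4$ trivially, since $k^3<10^{22}$.

**Step 4 (unit lengths).** This step removes the long edges. In $G^*$ replace each pendant edge of length $\Lambda\in\mathbb N$ by a path of $\Lambda$ unit edges. The resulting planar graph with unit lengths still satisfies ($\alpha$) and ($\beta$), so (6) holds for it. For $k<128\cdot10^5$ the bound $|V'|\ge k$ holds for any unit-length planar instance.

**Step 5 (approximate distances).** This step treats $0\le\varepsilon\le\frac1{15k^2}$. Let $d_{G^*}\le d_{G'}\le(1+\varepsilon)d_{G^*}$ on $T^*$. Since $w\le k$ and $|R|\le w^2$, we have $\Lambda=4|R|+1<5w^2\le5k^2$, so $\varepsilon\le\frac1{15k^2}<\frac1{3\Lambda}$. This is exactly the hypothesis under which Lemmas 13 to 15 were proved, where only the terminals in $T$ are used. So (6) holds. For small $k$ again $|V'|\ge k$. This completes the proof of Theorem 2. $\blacksquare$
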